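\title{An $\omega$-categorical structure whose automorphism group has cofinality $\omega_1$}

\begin{abstract}
The cofinality $\operatorname{cf}(G)$ of a group $G$ that is not finitely generated is the least cardinality of a chain of proper subgroups with union $G$. We prove in ZFC that there is a countable $\omega$-categorical structure whose automorphism group has cofinality $\omega_1$. It follows that a countable $\omega$-categorical structure $\mathcal M$ with $\omega<\operatorname{cf}(\operatorname{Aut}(\mathcal M))<\operatorname{cf}(\operatorname{Sym}(\omega))$ exists if and only if $\operatorname{cf}(\operatorname{Sym}(\omega))\ge\omega_2$, and this is consistent with ZFC by a theorem of Sharp and Thomas. The structure is a generic coloring of the finite subsets of a countable set, considered up to recoloring by elements of the profinite group $A_5^\omega$.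
\end{abstract}

\section{Introduction}\label{sec:intro}

If a finitely generated group is the union of a chain of subgroups, then one member of the chain contains all the generators and is the whole group. If a group $G$ is not finitely generated, take a generating set $\{g_\xi:\xi<\kappa\}$ of least cardinality $\kappa$; the subgroups $\langle g_\eta:\eta<\xi\rangle$ for $\xi<\kappa$ are proper, they increase, and their union is $G$. For such $G$ the \emph{cofinality} $\operatorname{cf}(G)$ is the least cardinal $\lambda$ such that $G$ is the union of a chain of $\lambda$ proper subgroups. It measures how quickly $G$ can be approached from below, and $\omega\le\operatorname{cf}(G)\le|G|$.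

A countable group that is not finitely generated has cofinality $\omega$. Size alone does not force a larger value.

\begin{example}\label{ex:vector}
Let $V$ be an infinite-dimensional vector space over $\mathbb F_p$, let $E$ be a basis, and let $v_0,v_1,\dots\in E$ be distinct. The spans of the sets $E\setminus\{v_i:i\ge n\}$, for $n<\omega$, are proper subgroups, they increase, and their union is $V$. So $\operatorname{cf}(V)=\omega$, whatever the dimension.
\end{example}

The inequality $\operatorname{cf}(G)>\omega$ therefore expresses a structural property: with respect to countable chains, $G$ behaves like a finitely generated group. For automorphism groups of countable $\omega$-categorical structures the following facts are known.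
\begin{enumerate}
\item[(K1)] $\operatorname{cf}(\operatorname{Sym}(\omega))>\omega$ (Macpherson--Neumann).
\item[(K2)] If $\mathcal M$ is countable and $\omega$-categorical, then $\operatorname{cf}(\operatorname{Aut}(\mathcal M))\le\operatorname{cf}(\operatorname{Sym}(\omega))$ (Thomas).
\item[(K3)] There is a countable $\omega$-categorical $\mathcal B$ with $\operatorname{cf}(\operatorname{Aut}(\mathcal B))=\omega$ (Lascar).
\item[(K4)] If $\mathcal M$ is a vector space of dimension $\omega$ over a finite field, then $\operatorname{cf}(\operatorname{Aut}(\mathcal M))=\operatorname{cf}(\operatorname{Sym}(\omega))$ (Thomas).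
\item[(K5)] It is consistent with ZFC that $\operatorname{cf}(\operatorname{Sym}(\omega))$ and $2^\omega$ are any two prescribed regular uncountable cardinals with $\operatorname{cf}(\operatorname{Sym}(\omega))\le 2^\omega$ (Sharp--Thomas).
\end{enumerate}
By (K2) the cofinalities in question lie between $\omega$ and $\operatorname{cf}(\operatorname{Sym}(\omega))$, and the examples in this list take only the two extreme values. One might guess at a dichotomy: once there is no countable chain, the cofinality is that of $\operatorname{Sym}(\omega)$. The following question, posed in \cite{source}, asks whether the guess can fail.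

\begin{quote}
\emph{Is it consistent with ZFC that there is a countable $\omega$-categorical structure $\mathcal M$ with $\omega<\operatorname{cf}(\operatorname{Aut}(\mathcal M))<\operatorname{cf}(\operatorname{Sym}(\omega))$?}
\end{quote}

Consistency is the most one can ask for: under the continuum hypothesis $\operatorname{cf}(\operatorname{Sym}(\omega))\le 2^\omega=\omega_1$, and there is no cardinal in the gap. We show that this lack of room is the only obstruction.

\begin{theorem}[ZFC]\label{thm:A}
There is a countable $\omega$-categorical structure $\mathcal M$ with $\operatorname{cf}(\operatorname{Aut}(\mathcal M))=\omega_1$. Consequently the following are equivalent: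
\begin{enumerate}
\item[(1)] there is a countable $\omega$-categorical $\mathcal M$ with $\omega<\operatorname{cf}(\operatorname{Aut}(\mathcal M))<\operatorname{cf}(\operatorname{Sym}(\omega))$;
\item[(2)] $\operatorname{cf}(\operatorname{Sym}(\omega))\ge\omega_2$.
\end{enumerate}
\end{theorem}

The answer to the question is therefore yes. By (K5) it is consistent that $\operatorname{cf}(\operatorname{Sym}(\omega))=2^\omega=\kappa$ for any prescribed regular $\kappa\ge\omega_2$; then (1) holds, and the gap between $\omega_1$ and $\operatorname{cf}(\operatorname{Sym}(\omega))$ can be made arbitrarily large. Statement (1) is not a theorem of ZFC, since it fails whenever $\operatorname{cf}(\operatorname{Sym}(\omega))=\omega_1$, which is also consistent by (K5). These consistency statements are the only place where a fact from the list is used.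

Theorem~\ref{thm:A} comes from a transfer of cofinality from profinite groups.

\begin{theorem}[ZFC]\label{thm:B}
\begin{enumerate}
\item[(a)] For every infinite metrizable profinite group $P$ there are a countable $\omega$-categorical structure $\mathcal M_P$ and a continuous surjective homomorphism $\operatorname{Aut}(\mathcal M_P)\to P$ such that $\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))\le\operatorname{cf}(P)$, and $\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))=\omega$ if and only if $\operatorname{cf}(P)=\omega$.
\item[(b)] Let $F\ne1$ be a finite group and $P=F^\omega$. Then $\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))=\omega_1$ if $F$ is perfect, and $\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))=\omega$ if $F$ is not perfect.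
\end{enumerate}
\end{theorem}

\subsection*{The method}
Suppose that $1\to\Gamma\to G\to P\to1$ is exact. A chain in $P$ pulls back to a chain in $G$, which bounds $\operatorname{cf}(G)$ from above. If neither $\Gamma$ nor $P$ is the union of a countable chain of proper subgroups, then $G$ is not either, which bounds $\operatorname{cf}(G)$ from below. So we need a group $P$ whose cofinality is $\omega_1$ in ZFC, and an automorphism group $G$ of an $\omega$-categorical structure that maps onto $P$ with a kernel admitting no countable chain.

The group $P=A_5^\omega$ has cofinality $\omega_1$; this reduces to statements about chains of subalgebras of $\mathcal P(\omega)$ (Sections~\ref{sec:boolean} and~\ref{sec:powers}). It cannot serve as $G$ itself, at least with its own topology: point stabilizers in a compact permutation group are open, hence of finite index, so all orbits are finite, whereas the automorphism group of an $\omega$-categorical structure has finitely many orbits on an infinite set. In Section~\ref{sec:construction} we realize $P$ as a group of recolorings of a generic colored set $N$, in the way that $\mathbb Z/2$ appears when the random graph is exchanged with its complement. The kernel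 is $\Gamma=\operatorname{Aut}(N)$. Sections~\ref{sec:eppa} and~\ref{sec:generic} show by a Baire category argument that $\Gamma$ admits no countable chain. Section~\ref{sec:proofs} assembles the pieces.

\section{Chains, category and oligomorphic groups}\label{sec:prelim}

An \emph{exhaustion} of a group $G$ is a sequence $H_0\le H_1\le\cdots$ of proper subgroups with union $G$.

\begin{lemma}\label{lem:chains}
\begin{enumerate}
\item[(a)] If $G$ is not finitely generated, then $\operatorname{cf}(G)=\omega$ if and only if $G$ has an exhaustion.
\item[(b)] If $\pi\colon G\to Q$ is a surjective homomorphism and $Q$ is not finitely generated, then $G$ is not finitely generated and $\operatorname{cf}(G)\le\operatorname{cf}(Q)$.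
\item[(c)] If $K$ is a normal subgroup of $G$ and neither $K$ nor $G/K$ has an exhaustion, then $G$ has no exhaustion.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An exhaustion is a countable chain, so it gives $\operatorname{cf}(G)\le\omega$. Conversely, let $\{L_0,L_1,\dots\}$ be a countable chain of proper subgroups with union $G$, and let $H_n$ be the largest of $L_0,\dots,L_n$. Then $(H_n)$ is an exhaustion.

(b) Images of generators of $G$ generate $Q$. Preimages of proper subgroups under a surjection are proper, so a chain for $Q$ pulls back to a chain for $G$.

(c) Let $(H_n)$ be an exhaustion of $G$ and let $\pi\colon G\to G/K$ be the quotient map. The subgroups $\pi(H_n)$ increase and have union $G/K$, so $\pi(H_n)=G/K$ for some $n$. Thus $H_mK=G$ for all $m\ge n$. If $K\le H_m$ for such an $m$, then $H_m=G$, which is false. So $(H_m\cap K)_{m\ge n}$ is an exhaustion of $K$, a contradiction.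
\end{proof}

\subsection*{Permutation groups as Polish groups}
Let $N$ be a countably infinite set. The group $\operatorname{Sym}(N)$ carries the topology of pointwise convergence: the basic open sets are the sets $\{g:g\supseteq p\}$, where $p$ is a bijection between finite subsets of $N$. This is a Polish group, that is, a separable completely metrizable topological group, and so is each closed subgroup $G$. The pointwise stabilizers $G_{(A)}$ of finite sets $A\subset N$ are open subgroups and form a neighborhood basis at $1$.

A subset of a Polish space $X$ is \emph{meager} if it is a countable union of nowhere dense sets, and \emph{comeager} if its complement is meager. A set $Z$ is \emph{comeager in} an open set $O$ if $O\setminus Z$ is meager. We use these facts: a countable union of meager sets is meager; a countable intersection of dense open sets is comeager and dense; a nonempty open set is not meager (the Baire category theorem); a nonmeager set meets every comeager set. In a Polish group, translations and conjugations are homeomorphisms, so they preserve all these notions.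

\subsection*{Oligomorphic groups}
Structures are in countable languages, and a countable structure is countably infinite. A countable structure $\mathcal M$ is \emph{$\omega$-categorical} if every countable model of its first-order theory is isomorphic to $\mathcal M$. A group $G\le\operatorname{Sym}(N)$ is \emph{oligomorphic} if it has finitely many orbits on $N^k$ for every $k$. The Ryll-Nardzewski theorem states that a countable structure $\mathcal M$ is $\omega$-categorical if and only if $\operatorname{Aut}(\mathcal M)$ is oligomorphic. It turns the problem into one about permutation groups.

\begin{lemma}\label{lem:canonical}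
Let $G\le\operatorname{Sym}(N)$ be closed and oligomorphic. Then $G=\operatorname{Aut}(\mathcal M)$ for a countable $\omega$-categorical structure $\mathcal M$ with universe $N$.
\end{lemma}

\begin{proof}
Let $\mathcal M$ have one $k$-ary relation for each $G$-orbit on $N^k$, for each $k$; there are countably many relations. Elements of $G$ preserve them. If $g\in\operatorname{Aut}(\mathcal M)$ and $\bar a\in N^k$, then $g\bar a$ lies in the orbit of $\bar a$, so some element of $G$ agrees with $g$ on $\bar a$. Thus $g$ is in the closure of $G$, which is $G$. Now apply the Ryll-Nardzewski theorem.
\end{proof}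

A closed oligomorphic group $G$ is uncountable, so its cofinality is defined. Indeed, a countable Polish group has an isolated point by the Baire category theorem, so it is discrete and $G_{(A)}=1$ for some finite $A$; but $G_{(A)}$ has finitely many orbits on the infinite set $N$, because $G$ has finitely many orbits on $N^{|A|+1}$.

\subsection*{Profinite groups}
A \emph{profinite group} is a compact, Hausdorff, totally disconnected topological group. Its open normal subgroups have finite index and form a neighborhood basis at $1$. If $P$ is also metrizable, there are open normal subgroups $K_1,K_2,\dots$ with trivial intersection, and $P\to\prod_nP/K_n$ is a continuous injective homomorphism from a compact space to a Hausdorff space. So $P$ is isomorphic to a closed subgroup of a product of countably many finite groups. An infinite profinite group is uncountable: a countable one has an isolated point by the Baire category theorem, so it is discrete, and a discrete compact space is finite.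

\section{Colored sets and recolorings}\label{sec:construction}

\subsection*{The generic colored set}
Fix finite groups $F_n$ for $n\ge1$; they may be trivial. On the underlying set of each $F_n$ fix also a cyclic group structure $(F_n,+,0)$, unrelated to the multiplication. The multiplication will produce the quotient $P$. The addition is used only in Section~\ref{sec:eppa}, and until then $0$ is just a default color.

Write $[A]^n$ for the set of $n$-element subsets of $A$. A \emph{colored set} is a set $A$ with functions $c_n\colon[A]^n\to F_n$ for $n\ge1$; we write $c(S)$ for $c_{|S|}(S)$. An \emph{embedding} of colored sets is an injection $e$ with $c(eS)=c(S)$ for all nonempty finite $S$, and an \emph{isomorphism} is a bijective embedding. Every subset of a colored set is a colored set by restriction, called a \emph{substructure}; we write $A\le C$ when $A$ is a substructure of $C$. Let $\mathcal K$ be the class of finite colored sets, the empty one included. Up to isomorphism, $\mathcal K$ has finitely many members of each cardinality.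

Let $A,B\in\mathcal K$ induce the same coloring on $D=A\cap B$. The \emph{free amalgam} $A\sqcup_DB$ is the colored set on $A\cup B$ that extends $A$ and $B$ and gives color $0$ to every set contained in neither. What matters later is that automorphisms amalgamate too.

\begin{lemma}\label{lem:amalgam}
If $\alpha\in\operatorname{Aut}(A)$ and $\beta\in\operatorname{Aut}(B)$ map $D$ onto $D$ and agree on $D$, then $\alpha\cup\beta\in\operatorname{Aut}(A\sqcup_DB)$.
\end{lemma}

\begin{proof}
The map $\alpha\cup\beta$ permutes each of $D$, $A\setminus D$ and $B\setminus D$. It preserves the colors of subsets of $A$ and of subsets of $B$. Any other set meets both $A\setminus D$ and $B\setminus D$, so its image does too, and both have color $0$.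
\end{proof}

Consider the following extension property of a colored set $N$.
\begin{enumerate}
\item[(E)] If $B\subset N$ is finite and $B\le C\in\mathcal K$, then there is an embedding $C\to N$ that is the identity on $B$.
\end{enumerate}
The next lemma is Fra\"iss\'e's theorem for the class $\mathcal K$. We give the argument because Section~\ref{sec:generic} repeats it with automorphisms attached.

\begin{lemma}\label{lem:fraisse}
There is a countably infinite colored set with property \textup{(E)}. If $N$ and $N'$ are countable colored sets with \textup{(E)}, then every isomorphism from a finite substructure of $N$ to a finite substructure of $N'$ extends to an isomorphism $N\to N'$.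
\end{lemma}

\begin{proof}
Build $A_0\le A_1\le\cdots$ in $\mathcal K$, starting from $A_0=\emptyset$. For each $i$ there are countably many pairs $(B,C)$ with $B\subseteq A_i$ and $B\le C\in\mathcal K$, taking $C$ up to isomorphism over $B$. Arrange that each such pair is treated at some stage $j\ge i$, by renaming points so that $A_j\cap C=B$ and putting $A_{j+1}=A_j\sqcup_BC$. The union has (E), and it is infinite because every $C\in\mathcal K$ embeds in it.

Let $\varphi\colon Y\to Z$ be an isomorphism between finite substructures of $N$ and $N'$, and let $x\in N$. Extend $\varphi$ to an isomorphism $\psi$ of $Y\cup\{x\}$ onto some $C\ge Z$ in $\mathcal K$, and let $e\colon C\to N'$ be an embedding that is the identity on $Z$. Then $e\psi$ extends $\varphi$ and is defined at $x$. The same step applied to $\varphi^{-1}$ adds a given point of $N'$ to the range. Alternating the two steps along enumerations of $N$ and $N'$ gives the isomorphism.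
\end{proof}

From now on $N$ is a countable colored set with (E), and $\Gamma=\operatorname{Aut}(N)$. Taking $N'=N$ in Lemma~\ref{lem:fraisse}, we see that $N$ is \emph{homogeneous}: every isomorphism between finite substructures extends to an element of $\Gamma$. Hence two $k$-tuples lie in the same $\Gamma$-orbit as soon as they have the same pattern of equalities and corresponding subsets have the same colors. These colors lie in the finite sets $F_1,\dots,F_k$, so $\Gamma$ is oligomorphic.

\subsection*{Recoloring}
The idea is visible with two colors.

\begin{example}\label{ex:random}
Let $F_2=\mathbb Z/2$ and let the other $F_n$ be trivial. A colored set is a graph, the edges being the pairs of color $1$, and $N$ is the random graph: by (E), for disjoint finite $U,V\subset N$ some vertex outside $U\cup V$ is adjacent to all of $U$ and to none of $V$. If $B\le C$ are graphs, then their complements satisfy the same relation, so the complement of $N$ also has (E) and is isomorphic to $N$. An isomorphism $g$ from the complement to $N$ is a permutation with $c(gS)=1+c(S)$ for all pairs $S$. The automorphisms of $N$ together with these anti-automorphisms form a group $G$ with $G/\Gamma\cong\mathbb Z/2$.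 It is the group of permutations that preserve the relation ``$S$ and $S'$ have the same color'' between pairs.
\end{example}

An infinite quotient needs infinitely many independent symmetries of this kind. They cannot all be placed on pairs, since infinitely many colors of pairs would give $\Gamma$ infinitely many orbits on $N^2$. This is the reason for coloring sets of every size: the $n$th factor acts on the colors of $n$-sets, and a $k$-tuple sees only the first $k$ factors.

Let $P\le\prod_{n\ge1}F_n$ be a closed subgroup. Let $G_P$ be the set of $g\in\operatorname{Sym}(N)$ for which there is $h=(h_n)\in P$ with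
\begin{equation}\label{eq:recolor}
c_n(gS)=h_n\cdot c_n(S)\qquad\text{for all }n\ge1\text{ and }S\in[N]^n .
\end{equation}
Because $F_n$ acts on its colors by left multiplication, a single $n$-set $S$ determines $h_n=c_n(gS)\,c_n(S)^{-1}$. So $h$ is unique, and we write $\rho(g)=h$.

\begin{proposition}\label{prop:GP}
The set $G_P$ is a closed oligomorphic subgroup of $\operatorname{Sym}(N)$, and $\rho\colon G_P\to P$ is a continuous surjective homomorphism with kernel $\Gamma$. In particular $\Gamma=G_{\{1\}}$ is closed.
\end{proposition}

\begin{proof}
\emph{Group and homomorphism.} Let $g,g'\in G_P$ with $\rho(g)=h$ and $\rho(g')=h'$. Then $c_n(gg'S)=h_nc_n(g'S)=h_nh'_nc_n(S)$. Also $c_n(S)=c_n(gg^{-1}S)=h_nc_n(g^{-1}S)$, so $c_n(g^{-1}S)=h_n^{-1}c_n(S)$. Thus $gg'$ and $g^{-1}$ lie in $G_P$, and $\rho(gg')=hh'$. A permutation satisfies \eqref{eq:recolor} with $h=1$ exactly when it preserves colors, so $\ker\rho=\Gamma$. Since $\Gamma\le G_P$ and $\Gamma$ is oligomorphic, so is $G_P$.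

\emph{Surjectivity.} For a colored set $A$ and $h\in P$ let $A^h$ be the same set with the colorings $h_nc_n$. A map is an embedding $A\to A'$ if and only if it is an embedding $A^h\to(A')^h$. We check that $N^h$ has (E). Let $B$ be a finite substructure of $N^h$ and $B\le C\in\mathcal K$. Then $B^{h^{-1}}$ is a substructure of $N$ and of $C^{h^{-1}}$, so there is an embedding $C^{h^{-1}}\to N$ fixing the points of $B$. The same map embeds $C$ in $N^h$. By Lemma~\ref{lem:fraisse} there is an isomorphism $g\colon N^h\to N$, and this means $c_n(gS)=h_nc_n(S)$ for all $S$.

\emph{Continuity.} Fix $S\in[N]^n$. The coordinate $\rho(g)_n=c_n(gS)c_n(S)^{-1}$ depends only on the restriction of $g$ to $S$, so it is a locally constant function of $g$.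

\emph{Closedness.} Let $g_i\in G_P$ converge to $g\in\operatorname{Sym}(N)$. For $S\in[N]^n$ we have $g_iS=gS$ for large $i$, so $\rho(g_i)_n$ is eventually equal to $c_n(gS)c_n(S)^{-1}$. This element is the eventual value of a sequence that does not involve $S$, so it does not depend on $S$; call it $h_n$. Then $\rho(g_i)\to h=(h_n)$, and $h\in P$ because $P$ is closed. So $g$ satisfies \eqref{eq:recolor} with $h\in P$.
\end{proof}

We let $\mathcal M_P$ be the structure given by Lemma~\ref{lem:canonical} for $G_P$, so that $\operatorname{Aut}(\mathcal M_P)=G_P$. By Lemma~\ref{lem:chains}, everything now depends on $\Gamma$ and on $P$ separately.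

\section{Extending partial isomorphisms}\label{sec:eppa}

Homogeneity extends a finite partial isomorphism $p$ of $N$ to an element of $\Gamma$, but that element may have infinite orbits. For the category argument we need extensions that close up on a finite set, and we need several partial isomorphisms to close up on the same finite set.

\begin{lemma}\label{lem:eppa}
For every $A\in\mathcal K$ there is $C\in\mathcal K$ with $A\le C$ such that every isomorphism between substructures of $A$ extends to an automorphism of $C$.
\end{lemma}

An isomorphism $\varphi\colon D\to D'$ between substructures of $A$ extends to a permutation $\hat\varphi$ of the set $A$, but $\hat\varphi$ may give the wrong color to sets $S\not\subseteq D$. The remedy is to let each point $x$ carry a contribution $\chi(S)$ to the color of each set $S\ni x$, to define the color of $S$ as the sum of the contributions, and to include in $C$ a copy of $x$ for every possible list of contributions. A point of $S$ outside $D$ is not tied to a prescribed image, so it can be sent to a copy whose contribution absorbs the error. The sum must not depend on an ordering of $S$, and this is why an abelian operation on the colors was fixed.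

\begin{proof}
Let $C$ be the set of pairs $(x,\chi)$ where $x\in A$ and $\chi$ is a function on $\{S\subseteq A:x\in S\}$ with $\chi(S)\in F_{|S|}$. This set is finite. Color an $n$-element subset $\{(x_1,\chi_1),\dots,(x_n,\chi_n)\}$ of $C$ by $\sum_i\chi_i(\{x_1,\dots,x_n\})$ if the $x_i$ are distinct, and by $0$ otherwise.

Fix a linear order on $A$. For $x\in S\subseteq A$ put $\chi_x(S)=c(S)$ if $x=\min S$ and $\chi_x(S)=0$ otherwise. Then $\sum_{x\in S}\chi_x(S)=c(S)$, so $x\mapsto(x,\chi_x)$ is an embedding, and we identify $A$ with its image.

Let $\varphi\colon D\to D'$ be an isomorphism between substructures of $A$, and let $\hat\varphi$ be a permutation of the set $A$ extending it. We choose correction terms $\varepsilon(x,S)\in F_{|S|}$, for $x\in S\subseteq A$, such that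
\begin{enumerate}
\item[(a)] $\varepsilon(x,S)=\chi_{\varphi(x)}(\hat\varphi S)-\chi_x(S)$ if $x\in D$;
\item[(b)] $\sum_{x\in S}\varepsilon(x,S)=0$ for every nonempty $S\subseteq A$.
\end{enumerate}
If $S\subseteq D$, then (a) prescribes all the terms, and their sum is $c(\varphi S)-c(S)=0$ because $\varphi$ preserves colors. If $S\not\subseteq D$, pick $x_0\in S\setminus D$, put $\varepsilon(x,S)=0$ at the other points of $S\setminus D$, and put $\varepsilon(x_0,S)=-\sum_{x\in S\cap D}\varepsilon(x,S)$.

Define $\theta(x,\chi)=(\hat\varphi(x),\chi')$, where $\chi'(\hat\varphi S)=\chi(S)+\varepsilon(x,S)$ for $S\ni x$. As $S$ runs over the sets containing $x$, the set $\hat\varphi S$ runs over the sets containing $\hat\varphi(x)$, so $\theta(x,\chi)\in C$. The function $\chi$ is recovered from $\chi'$ by subtracting $\varepsilon$, so $\theta$ is injective, hence a permutation of $C$. Consider a subset $\{(x_i,\chi_i):i\le n\}$ of $C$. If the $x_i$ are not distinct, neither are the $\hat\varphi(x_i)$, and the set and its image have color $0$. If they are distinct and $S=\{x_1,\dots,x_n\}$, the image has color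
\[
\sum_i\chi'_i(\hat\varphi S)=\sum_i\chi_i(S)+\sum_i\varepsilon(x_i,S)=\sum_i\chi_i(S)
\]
by (b). So $\theta\in\operatorname{Aut}(C)$. For $x\in D$, condition (a) gives $\chi_x(S)+\varepsilon(x,S)=\chi_{\varphi(x)}(\hat\varphi S)$, that is, $\theta(x,\chi_x)=(\varphi(x),\chi_{\varphi(x)})$. So $\theta$ extends $\varphi$.
\end{proof}

\begin{example}\label{ex:eppa}
In the setting of Example~\ref{ex:random}, let $A$ be the graph on $1<2<3$ whose only edge is $12$, and let $\varphi$ send $1$ to $3$. No automorphism of $A$ extends $\varphi$. Only pairs matter, so $C$ has four vertices above each point of $A$. Here $\chi_1(12)=1$ and all other values of $\chi_1,\chi_2,\chi_3$ are $0$. Take $\hat\varphi=(1\;3)$. Condition (a) gives $\varepsilon(1,12)=\chi_3(23)-\chi_1(12)=1$ and $\varepsilon(1,13)=\chi_3(13)-\chi_1(13)=0$. Condition (b) then forces $\varepsilon(2,12)=1$ and $\varepsilon(3,13)=0$, and we take $\varepsilon(2,23)=\varepsilon(3,23)=0$. The vertex $2=(2,\chi_2)$ goes to $(2,\chi')$ with $\chi'(23)=1$ and $\chi'(12)=0$. This is a new vertex, and it is adjacent to $3$ since $\chi'(23)+\chi_3(23)=1$. The edge $12$ has been carried to an edge at $3$ that did not exist in $A$.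
\end{example}

\section{Generic tuples and the group $\Gamma$}\label{sec:generic}

Suppose that $(H_n)$ is an exhaustion of $\Gamma$. We want a single $h\in\Gamma$ outside every $H_n$. A certificate for $h\notin H_n$ is an element $b_n\in H_n$ with $hb_nh^{-1}\notin H_n$. The advantage of such a certificate is its stability: it survives when $h$ is multiplied on the right by anything that commutes with $b_n$. So we build $h$ as an infinite product $f_0f_1f_2\cdots$, where $f_n$ creates the $n$th certificate, commutes with $b_0,\dots,b_{n-1}$ so as to preserve the earlier ones, and fixes many points so that the product converges.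

The $H_n$ are arbitrary subgroups, and all we can learn about them is in terms of category: for large $n$, the subgroup $H_n$ is nonmeager, and its complement is nonmeager in every nonempty open set. To use this we need a comeager set of elements, any two of which are conjugate by an element of the centralizer of $b_0,\dots,b_{n-1}$. This set will meet $H_n$ and will meet its complement. The definition below supplies it: it is property (E) for $N$ equipped with a tuple of automorphisms.

For $\bar b=(b_0,\dots,b_{k-1})\in\Gamma^k$, a set $B\subseteq N$ is \emph{$\bar b$-invariant} if $b_i(B)=B$ for all $i$.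

\begin{definition}\label{def:generic}
A tuple $\bar b\in\Gamma^k$, $k\ge0$, is \emph{generic} if
\begin{enumerate}
\item[(i)] every finite subset of $N$ is contained in a finite $\bar b$-invariant set;
\item[(ii)] whenever $B\subset N$ is finite and $\bar b$-invariant, $B\le C\in\mathcal K$, and $\gamma_i\in\operatorname{Aut}(C)$ satisfy $\gamma_i|_B=b_i|_B$ for $i<k$, there is an embedding $e\colon C\to N$ that is the identity on $B$ and satisfies $e\gamma_i=b_ie$ for all $i<k$.
\end{enumerate}
For generic $\bar b$ let $\mathcal D(\bar b)=\{b\in\Gamma:(\bar b,b)\text{ is generic}\}$.
\end{definition}

In (ii) the image $e(C)$ is $\bar b$-invariant, since $b_ie(C)=e\gamma_i(C)=e(C)$. The empty tuple is generic: (i) is trivial and (ii) is (E).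

\begin{example}\label{ex:pure}
Let all $F_n$ be trivial, so that $N$ is a pure set and $\Gamma=\operatorname{Sym}(N)$. For a single permutation $b$, condition (i) says that all cycles are finite. In (ii) the set $C\setminus B$ is a union of cycles of $\gamma_0$, so (ii) says that cycles of any given lengths can be found outside any finite invariant set, that is, $b$ has infinitely many cycles of each length. Two such permutations that agree on a finite invariant set $B$ are conjugate by a permutation fixing $B$ pointwise: match the cycles outside $B$ by length. A $k$-tuple is an action of the free group of rank $k$ on $N$. It is generic if and only if all orbits are finite and each finite transitive action occurs infinitely often among the orbits. If $(\bar b,b)$ and $(\bar b,a)$ are generic, matching their orbits gives a permutation $f$ with $fb_i=b_if$ and $fb=af$. This is the conjugacy inside the centralizer that the plan requires.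
\end{example}

With colors present, the orbits interact and cannot be matched independently. Back-and-forth replaces the matching.

\begin{lemma}\label{lem:conjugate}
Let $(\bar b,b)$ and $(\bar b,a)$ be generic, and let $B\subset N$ be a finite $(\bar b,b)$-invariant set with $a|_B=b|_B$. Then there is $f\in\Gamma$ that fixes $B$ pointwise, commutes with every $b_i$, and satisfies $fbf^{-1}=a$.
\end{lemma}

\begin{proof}
Let $\Phi$ be the set of isomorphisms $\varphi\colon Y\to Z$ between finite substructures of $N$ such that $Y$ is $(\bar b,b)$-invariant, $Z$ is $(\bar b,a)$-invariant, and $\varphi b_i=b_i\varphi$ and $\varphi b=a\varphi$ on $Y$. The identity map of $B$ is in $\Phi$ because $a|_B=b|_B$.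

Let $\varphi\colon Y\to Z$ be in $\Phi$ and let $x\in N$. By (i) for $(\bar b,b)$ there is a finite $(\bar b,b)$-invariant $Y'\supseteq Y\cup\{x\}$. Extend $\varphi$ to an isomorphism $\psi$ of $Y'$ onto some $C\ge Z$ in $\mathcal K$, and put $\gamma_i=\psi b_i\psi^{-1}$ and $\gamma=\psi b\psi^{-1}$, automorphisms of $C$. On $Z$ they equal $\varphi b_i\varphi^{-1}=b_i$ and $\varphi b\varphi^{-1}=a$. By (ii) for $(\bar b,a)$ there is an embedding $e\colon C\to N$, the identity on $Z$, with $e\gamma_i=b_ie$ and $e\gamma=ae$. Then $e\psi$ extends $\varphi$, is defined at $x$, and satisfies $e\psi b_i=e\gamma_i\psi=b_ie\psi$ and $e\psi b=e\gamma\psi=ae\psi$; its image $e(C)$ is $(\bar b,a)$-invariant. So $e\psi\in\Phi$. The inverses of the members of $\Phi$ form the set defined in the same way with $a$ and $b$ exchanged, so the same step adds a given point to the range. Alternating the steps from the identity map of $B$ gives $f\in\Gamma$ with $fb_i=b_if$ and $fb=af$.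
\end{proof}

Next we show that almost every element extends a generic tuple. Lemma~\ref{lem:eppa} gives density of condition (i), and Lemma~\ref{lem:amalgam} gives density of condition (ii).

\begin{lemma}\label{lem:dense}
If $\bar b$ is generic, then $\mathcal D(\bar b)$ is a countable intersection of dense open subsets of $\Gamma$. In particular it is comeager.
\end{lemma}

\begin{proof}
For finite $X\subset N$ let $V_X$ be the set of $b\in\Gamma$ such that some finite $Y\supseteq X$ is $(\bar b,b)$-invariant. A \emph{task} is a tuple $\tau=(B,C,\bar\gamma,\gamma)$ where $B\subset N$ is finite and $\bar b$-invariant, $B\le C\in\mathcal K$, $\gamma_i,\gamma\in\operatorname{Aut}(C)$, $\gamma_i|_B=b_i|_B$ and $\gamma(B)=B$. Let $W_\tau$ be the set of $b\in\Gamma$ such that either $b|_B\ne\gamma|_B$, or there is an embedding $e\colon C\to N$, the identity on $B$, with $e\gamma_i=b_ie$ and $e\gamma=be$. The set $W_\tau$ depends only on the isomorphism type of $(C,\bar\gamma,\gamma)$ over $B$, so there are countably many such sets.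

The tuple $(\bar b,b)$ satisfies (i) if and only if $b$ lies in every $V_X$. It satisfies (ii) if and only if $b$ lies in every $W_\tau$, because the instances of (ii) for $(\bar b,b)$ are exactly the tasks with $\gamma|_B=b|_B$. So $\mathcal D(\bar b)$ is the intersection of these sets. They are open: a witness $Y$, or the inequality on $B$, or a witness $e$, remains valid for every $b'\in\Gamma$ that agrees with $b$ on $Y$, on $B$, or on $e(C)$ respectively.

For density, let $[p]=\{b\in\Gamma:b\supseteq p\}$ be a nonempty basic open set, where $p$ is an isomorphism between finite substructures of $N$. We first prove: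
\begin{enumerate}
\item[$(*)$] for every finite $X\subset N$ there are a finite $\bar b$-invariant set $Y\supseteq X\cup\operatorname{dom}p\cup\operatorname{ran}p$ and $q\in\operatorname{Aut}(Y)$ with $q\supseteq p$.
\end{enumerate}
By (i) choose a finite $\bar b$-invariant $B'\supseteq X\cup\operatorname{dom}p\cup\operatorname{ran}p$. The maps $p$ and $b_i|_{B'}$ are isomorphisms between substructures of $B'$, so by Lemma~\ref{lem:eppa} they extend to automorphisms $p'$ and $\beta_i$ of one $C'\ge B'$ in $\mathcal K$. By (ii) for $\bar b$ there is an embedding $e'\colon C'\to N$, the identity on $B'$, with $e'\beta_i=b_ie'$. Put $Y=e'(C')$ and $q=e'p'(e')^{-1}$. Then $Y$ is $\bar b$-invariant, and $q\supseteq p$ because $e'$ fixes $\operatorname{dom}p\cup\operatorname{ran}p$ pointwise.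

By homogeneity, $q$ extends to an element of $\Gamma$, and this element lies in $V_X\cap[p]$. So $V_X$ is dense.

For $W_\tau$ apply $(*)$ with $X=B$. If $q|_B\ne\gamma|_B$, every extension of $q$ in $\Gamma$ lies in $W_\tau\cap[p]$. Suppose $q|_B=\gamma|_B$. Rename points of $C$ so that $Y\cap C=B$, and let $E=Y\sqcup_BC$. By Lemma~\ref{lem:amalgam}, the maps $b_i|_Y\cup\gamma_i$ and $q\cup\gamma$ are automorphisms of $E$. By (ii) for $\bar b$, applied to $Y\le E$, there is an embedding $e\colon E\to N$, the identity on $Y$, with $e\,(b_i|_Y\cup\gamma_i)=b_ie$. By homogeneity, the automorphism $e\,(q\cup\gamma)\,e^{-1}$ of $e(E)$ extends to some $b\in\Gamma$. Then $b\supseteq q\supseteq p$, and $e|_C$ is the identity on $B$ and satisfies $e\gamma_i=b_ie$ and $e\gamma=be$ on $C$. So $b\in W_\tau\cap[p]$.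
\end{proof}

The last ingredient is that the members of an exhaustion are nowhere large. This is the only place in the section where oligomorphicity is used. Without it the statement can fail: in the discrete group $\mathbb Q$, every member of an exhaustion is open.

\begin{lemma}\label{lem:notcomeager}
If $(H_n)$ is an exhaustion of $\Gamma$, then no $H_n$ is comeager in a nonempty open subset of $\Gamma$.
\end{lemma}

\begin{proof}
Suppose that $H_n$ is comeager in a nonempty open set $O$. Since $O$ is not meager, there is $g\in H_n\cap O$. Then $g^{-1}O$ is an open neighborhood of $1$ in which $g^{-1}H_n=H_n$ is comeager. So $H_n$ is comeager in $U=\Gamma_{(A)}$ for some finite $A$. For $u\in U$ the sets $H_n\cap U$ and $u(H_n\cap U)$ are both comeager in $U$, so they meet; from $ug_1=g_2$ with $g_1,g_2\in H_n$ we get $u\in H_n$. Thus $U\le H_m$ for all $m\ge n$, and each such $H_m$ is a union of double cosets $UgU$.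

There are finitely many double cosets. Let $\bar a$ enumerate $A$. If $(\bar a,g\bar a)$ and $(\bar a,g'\bar a)$ lie in one $\Gamma$-orbit, then $g'\bar a=ug\bar a$ for some $u\in U$, so $g'\in ugU$. Hence the number of double cosets is at most the number of orbits on $N^{2|A|}$. Choose $m\ge n$ so large that $H_m$ meets each double coset. Then $H_m=\Gamma$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:Gamma}
The group $\Gamma$ has no exhaustion.
\end{proposition}

\begin{proof}
Let $(H_n)$ be an exhaustion. By the Baire category theorem some $H_n$ is nonmeager, and then so are all later ones. Discarding finitely many terms, we assume that every $H_n$ is nonmeager.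

Enumerate $N=\{x_0,x_1,\dots\}$. We construct $b_n,a_n,f_n\in\Gamma$ with every $(b_0,\dots,b_n)$ generic. Put $p_0=1$ and $p_n=f_0f_1\cdots f_{n-1}$. At stage $n$ let $\bar b=(b_0,\dots,b_{n-1})$, which is generic, so that $\mathcal D(\bar b)$ is comeager by Lemma~\ref{lem:dense}.
\begin{itemize}
\item Since $H_n$ is nonmeager, choose $b_n\in H_n\cap\mathcal D(\bar b)$.
\item By (i) for $(\bar b,b_n)$, choose a finite $(\bar b,b_n)$-invariant set $B$ containing $x_j$ and $p_n^{-1}(x_j)$ for all $j<n$. The set $V=\{a\in\Gamma:a|_B=b_n|_B\}$ is open and nonempty. By Lemma~\ref{lem:notcomeager}, $p_nVp_n^{-1}\setminus H_n$ is nonmeager, so its conjugate $V\setminus p_n^{-1}H_np_n$ is nonmeager. Choose $a_n\in\mathcal D(\bar b)\cap V$ with $p_na_np_n^{-1}\notin H_n$.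
\item By Lemma~\ref{lem:conjugate}, choose $f_n\in\Gamma$ that fixes $B$ pointwise, commutes with $b_0,\dots,b_{n-1}$, and satisfies $f_nb_nf_n^{-1}=a_n$.
\end{itemize}

\emph{Convergence.} For $j<n$ the element $f_n$ fixes $x_j$ and $p_n^{-1}(x_j)$, so
\[
p_{n+1}(x_j)=p_nf_n(x_j)=p_n(x_j),\qquad p_{n+1}^{-1}(x_j)=f_n^{-1}p_n^{-1}(x_j)=p_n^{-1}(x_j).
\]
Hence $p_n(x)$ and $p_n^{-1}(x)$ are eventually constant for each $x\in N$, with values $h(x)$ and $h'(x)$. For large $n$ we have $h(h'(x))=p_n(p_n^{-1}(x))=x$ and $h'(h(x))=p_n^{-1}(p_n(x))=x$. So $h$ is a permutation, $p_n\to h$, and $h\in\Gamma$ because $\Gamma$ is closed.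

\emph{The certificates.} Fix $n$. For $k>n$ the elements $f_{n+1},\dots,f_k$ commute with $b_n$, and $p_{k+1}=p_{n+1}f_{n+1}\cdots f_k$. Therefore
\[
p_{k+1}b_np_{k+1}^{-1}=p_{n+1}b_np_{n+1}^{-1}=p_nf_nb_nf_n^{-1}p_n^{-1}=p_na_np_n^{-1}.
\]
Letting $k\to\infty$ and using continuity of the group operations, we get $hb_nh^{-1}=p_na_np_n^{-1}\notin H_n$. Since $b_n\in H_n$, this gives $h\notin H_n$. This holds for every $n$, which contradicts $\Gamma=\bigcup_nH_n$.
\end{proof}

When all $F_n$ are trivial, Proposition~\ref{prop:Gamma} is the statement (K1).

\section{Chains of subalgebras of $\mathcal P(\omega)$}\label{sec:boolean}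

We turn to the quotient. An element of $F^\omega$ is a partition of $\omega$ into finitely many pieces labeled by $F$, so chains of subgroups of $F^\omega$ are closely tied to chains of subalgebras of the Boolean algebra $\mathcal P(\omega)$. The two lemmas of this section are due to Koppelberg; we give full proofs.

A \emph{subalgebra} of $\mathcal P(\omega)$ is a family containing $\omega$ and closed under complements and finite intersections. An \emph{ultrafilter} of a subalgebra $\mathcal A$ is a maximal proper filter of $\mathcal A$; it contains exactly one of $a$ and $\omega\setminus a$ for each $a\in\mathcal A$, and if it contains $a\cup a'$ with $a,a'\in\mathcal A$, then it contains $a$ or $a'$. Ultrafilters of $\mathcal P(\omega)$ are called ultrafilters on $\omega$. Every proper ideal of $\mathcal A$ is disjoint from some ultrafilter of $\mathcal A$, and every family with the finite intersection property is contained in an ultrafilter on $\omega$.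

\subsection*{No countable chain}
First we convert ``proper'' into a usable object: a pair of ultrafilters that the subalgebra cannot tell apart.

\begin{lemma}\label{lem:twoultra}
If $\mathcal A$ is a proper subalgebra of $\mathcal P(\omega)$, there are ultrafilters $u\ne v$ on $\omega$ with $u\cap\mathcal A=v\cap\mathcal A$.
\end{lemma}

\begin{proof}
Let $b\notin\mathcal A$ and $J=\{a_1\cup a_2:a_1,a_2\in\mathcal A,\ a_1\subseteq b,\ a_2\cap b=\emptyset\}$. The family $J$ is closed under finite unions, and if $a\in\mathcal A$ and $a\subseteq a_1\cup a_2$, then $a=(a\cap a_1)\cup(a\cap a_2)\in J$. So $J$ is an ideal of $\mathcal A$. If $\omega=a_1\cup a_2\in J$, then $b\subseteq\omega\setminus a_2\subseteq a_1\subseteq b$, so $b=a_1\in\mathcal A$, which is false. Hence $J$ is proper, and some ultrafilter $w$ of $\mathcal A$ is disjoint from $J$. No member of $w$ is contained in $b$ or disjoint from $b$, and $w$ is closed under finite intersections, so $w\cup\{b\}$ and $w\cup\{\omega\setminus b\}$ have the finite intersection property. Extend them to ultrafilters $u$ and $v$ on $\omega$. Then $u\ne v$, and $u\cap\mathcal A=w=v\cap\mathcal A$ by maximality of $w$.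
\end{proof}

\begin{lemma}\label{lem:nocountable}
The algebra $\mathcal P(\omega)$ is not the union of a chain $\mathcal A_0\subseteq\mathcal A_1\subseteq\cdots$ of proper subalgebras.
\end{lemma}

\begin{proof}
Suppose it is. Choose $u_n\ne v_n$ that agree on $\mathcal A_n$, and say that $S\subseteq\omega$ \emph{separates} $n$ if it belongs to exactly one of $u_n,v_n$. If $S\in\mathcal A_m$, then $S$ separates no $n\ge m$. So
\begin{enumerate}
\item[$(\dagger)$] every $S\subseteq\omega$ separates only finitely many $n$.
\end{enumerate}
We shall find a set that separates infinitely many $n$. To see how, suppose that all $u_n,v_n$ are principal, given by points $i_n\ne j_n$. By $(\dagger)$ for singletons, each point occurs in finitely many pairs $\{i_n,j_n\}$, so infinitely many of these pairs are disjoint from one another, and the set of their points $i_n$ separates all of them. In general, Step 1 finds disjoint sets $R_k$ in place of the points $i_n$, and Step 2 thins them out so that their union avoids the opposite ultrafilters.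

\emph{Step 1.} Put $T_0=\omega$ and $I_0=\omega$. Suppose we have $T_k\subseteq\omega$ and an infinite $I_k\subseteq\omega$ with $T_k\in u_n\cap v_n$ for all $n\in I_k$. Pick $n_k\in I_k$ larger than $n_0,\dots,n_{k-1}$. Some $S$ lies in $u_{n_k}\setminus v_{n_k}$, and then $S_k=S\cap T_k$ does too. By $(\dagger)$, for all but finitely many $n\in I_k$ the set $S_k$ lies in both of $u_n,v_n$ or in neither, and in the second case $T_k\setminus S_k$ lies in both. So we can take for $T_{k+1}$ one of the sets $S_k$, $T_k\setminus S_k$ such that $I_{k+1}=\{n\in I_k:T_{k+1}\in u_n\cap v_n\}$ is infinite. Let $R_k=T_k\setminus T_{k+1}$ be the other set. Since $S_k\in u_{n_k}$ and $T_k\setminus S_k\in v_{n_k}$, we can name the two ultrafilters $u_{n_k},v_{n_k}$ as $U_k,V_k$ in such an order that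
\[
R_k\in U_k,\qquad T_{k+1}\in V_k .
\]
The $T_k$ decrease and $R_j\cap T_{j+1}=\emptyset$, so $R_j\cap T_{k+1}=\emptyset$ for $j\le k$; also $R_k\subseteq T_k\subseteq T_{j+1}$ for $j<k$, so the $R_k$ are pairwise disjoint. For $Q\subseteq\omega$ write $R_Q=\bigcup_{k\in Q}R_k$. If $Q\subseteq\{0,\dots,k\}$, then $R_Q$ is disjoint from $T_{k+1}$, so $R_Q\notin V_k$.

\emph{Step 2.} The set $R_Q$ lies in $U_k$ for all $k\in Q$, but the part of $R_Q$ with indices above $k$ may lie in $V_k$. We choose $Q$ to prevent this. Put $Q_0=\omega$. Given an infinite $Q_i$, choose $s_i\in Q_i$ larger than $s_0,\dots,s_{i-1}$, and split $Q_i$ into two infinite sets $Q',Q''$. The sets $R_{Q'}$ and $R_{Q''}$ are disjoint, so one of them is not in $V_{s_i}$; let $Q_{i+1}$ be the corresponding index set. Let $Q=\{s_i:i<\omega\}$. For $j>i$ we have $s_j\in Q_j\subseteq Q_{i+1}$, so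
\[
R_Q\subseteq R_{\{s_0,\dots,s_i\}}\cup R_{Q_{i+1}} .
\]
The first set on the right is not in $V_{s_i}$ by Step 1, and the second is not in $V_{s_i}$ by choice, so $R_Q\notin V_{s_i}$. On the other hand $R_Q\supseteq R_{s_i}\in U_{s_i}$. So $R_Q$ separates $n_{s_i}$ for every $i$, which contradicts $(\dagger)$.
\end{proof}

The proof uses that the infinite union $R_Q$ is available. The algebra of finite and cofinite subsets of $\omega$, where it is not, is the union of an increasing sequence of finite subalgebras.

\subsection*{A chain of length $\omega_1$}
Generating subalgebras along an enumeration of $\mathcal P(\omega)$ gives a chain whose length is governed by $2^\omega$. To get length $\omega_1$ regardless of $2^\omega$, we pull a chain back from an algebra of subsets of the Cantor cube $2^{\omega_1}$, filtered by the coordinates on which a set depends. Two properties are needed of the target. It must be complete, so that a homomorphism into it can be extended to all of $\mathcal P(\omega)$. And each of its elements must depend on countably many coordinates, which fails for the full power set of $2^{\omega_1}$, where a singleton depends on all of them. The regular open algebra has both properties.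 We recall three standard facts.

\emph{Regular open algebras.} An open subset $U$ of a space $X$ is \emph{regular} if $U=\operatorname{int}\operatorname{cl}U$. The regular open sets form a complete Boolean algebra $RO(X)$ with $U\wedge U'=U\cap U'$, $U\vee U'=\operatorname{int}\operatorname{cl}(U\cup U')$ and $\neg U=\operatorname{int}(X\setminus U)$. Clopen sets are regular open.

\emph{Sikorski's extension theorem.} If $\mathcal A$ is a subalgebra of a Boolean algebra $\mathcal B$ and $\mathcal C$ is a complete Boolean algebra, every homomorphism $\mathcal A\to\mathcal C$ extends to a homomorphism $\mathcal B\to\mathcal C$.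

\emph{Independent families (Fichtenholz--Kantorovich).} A family $\{I_\xi\}$ of subsets of $\omega$ is \emph{independent} if $\bigcap_{\xi\in s}I_\xi\setminus\bigcup_{\xi\in t}I_\xi\ne\emptyset$ for all disjoint finite index sets $s,t$. The subalgebra it generates is then free on the $I_\xi$: any assignment of the $I_\xi$ to elements of a Boolean algebra extends to a homomorphism. There is an independent family of size $2^\omega$. On the countable set of pairs $(n,\mathcal E)$ with $n<\omega$ and $\mathcal E\subseteq\mathcal P(n)$, let $I_X=\{(n,\mathcal E):X\cap n\in\mathcal E\}$ for $X\subseteq\omega$; given disjoint finite families $s,t$, take $n$ such that the traces $X\cap n$ for $X\in s\cup t$ are distinct, and $\mathcal E=\{X\cap n:X\in s\}$.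

\begin{lemma}\label{lem:omega1}
The algebra $\mathcal P(\omega)$ is the union of an increasing chain $\langle\mathcal B_\alpha:\alpha<\omega_1\rangle$ of proper subalgebras.
\end{lemma}

\begin{proof}
Let $X=2^{\omega_1}$, a topological group under coordinatewise addition modulo $2$, and let $\mathcal C=RO(X)$. For $\alpha<\omega_1$, say that $Z\subseteq X$ \emph{depends only on $\alpha$} if $z\in Z$ and $z'|_\alpha=z|_\alpha$ imply $z'\in Z$. Equivalently, $Z$ is invariant under all translations by elements $t$ with $t|_\alpha=0$. Translations are homeomorphisms, so the family of sets depending only on $\alpha$ is closed under unions, intersections, complements, closure and interior. Hence the family $\mathcal C_\alpha$ of members of $\mathcal C$ depending only on $\alpha$ is a subalgebra of $\mathcal C$, and $\mathcal C_\alpha\subseteq\mathcal C_\beta$ for $\alpha\le\beta$. The clopen set $y_\alpha=\{z:z(\alpha)=1\}$ lies in $\mathcal C\setminus\mathcal C_\alpha$.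

We claim that $\mathcal C=\bigcup_\alpha\mathcal C_\alpha$. A basic clopen set prescribes the values of finitely many coordinates. Let $U\in\mathcal C$, and let $V$ be the union of a maximal disjoint family of basic clopen subsets of $U$. The family is countable: a basic set prescribing $k$ coordinates has measure $2^{-k}$ for the product measure, so a disjoint family contains at most $2^k$ of them. Thus only countably many coordinates are involved, and $V$ depends only on some $\alpha<\omega_1$. If the open set $U\setminus\operatorname{cl}V$ were nonempty, it would contain a basic clopen set, contradicting maximality. So $V\subseteq U\subseteq\operatorname{cl}V$, hence $\operatorname{cl}U=\operatorname{cl}V$ and $U=\operatorname{int}\operatorname{cl}V\in\mathcal C_\alpha$.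

Let $\{I_\xi:\xi<\omega_1\}$ be an independent family. The assignment $I_\xi\mapsto y_\xi$ extends to a homomorphism from the generated subalgebra to $\mathcal C$, and then, by Sikorski's theorem, to a homomorphism $\varphi\colon\mathcal P(\omega)\to\mathcal C$. Let $\mathcal B_\alpha=\varphi^{-1}(\mathcal C_\alpha)$. These are increasing subalgebras with union $\mathcal P(\omega)$, and $I_\alpha\notin\mathcal B_\alpha$ because $\varphi(I_\alpha)=y_\alpha\notin\mathcal C_\alpha$.
\end{proof}

\section{Powers of a finite group}\label{sec:powers}

A group is \emph{perfect} if it is generated by its commutators $[x,y]=xyx^{-1}y^{-1}$. A nonabelian simple group such as $A_5$ is perfect, since the subgroup generated by commutators is normal and nontrivial. The perfect case of the next proposition is due to Koppelberg--Tits.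

A subalgebra of $\mathcal P(\omega)$ always yields a subgroup of $F^\omega$. The converse passage needs a way to intersect sets using group operations, and commutators provide it. For $F=\mathbb Z/2$ the group $F^\omega$ is $\mathcal P(\omega)$ under symmetric difference; a subgroup containing $\omega$ is closed under complements, but nothing makes it closed under intersections.

\begin{proposition}\label{prop:powers}
Let $F\ne1$ be a finite group. Then $\operatorname{cf}(F^\omega)=\omega_1$ if $F$ is perfect, and $\operatorname{cf}(F^\omega)=\omega$ otherwise.
\end{proposition}

\begin{proof}
The group $F^\omega$ is uncountable, so its cofinality is defined. For $g\in F^\omega$ and $x\in F$ let $[g=x]=\{n<\omega:g(n)=x\}$. For $x\in F$ and $A\subseteq\omega$ let $x_A\in F^\omega$ take the value $x$ on $A$ and $1$ off $A$.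

\emph{For every $F\ne1$, $\operatorname{cf}(F^\omega)\le\omega_1$.} With $\mathcal B_\alpha$ as in Lemma~\ref{lem:omega1}, let $K_\alpha$ be the set of $g\in F^\omega$ with $[g=x]\in\mathcal B_\alpha$ for all $x\in F$. It contains the identity, and it is a subgroup because
\[
[gg'=x]=\bigcup_{yz=x}\bigl([g=y]\cap[g'=z]\bigr),\qquad[g^{-1}=x]=[g=x^{-1}],
\]
the union being finite. It is proper: if $x\ne1$ and $A\notin\mathcal B_\alpha$, then $[x_A=x]=A$, so $x_A\notin K_\alpha$. The $K_\alpha$ increase. For each $g$ the finitely many sets $[g=x]$ lie in a common $\mathcal B_\alpha$, so $\bigcup_\alpha K_\alpha=F^\omega$.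

\emph{If $F$ is perfect, $F^\omega$ has no exhaustion.} Let $(H_n)$ be an exhaustion. The finitely many constant sequences $x_\omega$ lie in some $H_n$, and after discarding finitely many terms we assume that they lie in $H_0$. Let $\mathcal A_n=\{A\subseteq\omega:x_A\in H_n\text{ for all }x\in F\}$. Then $\omega\in\mathcal A_n$, and $\mathcal A_n\subseteq\mathcal A_{n+1}$.
\begin{itemize}
\item $\mathcal A_n$ is closed under complements, since $x_{\omega\setminus A}=x_\omega x_A^{-1}$.
\item $\mathcal A_n$ is closed under intersections. Let $A,B\in\mathcal A_n$. A commutator with $1$ is trivial, so $[x_A,y_B]=[x,y]_{A\cap B}$ coordinatewise. The map $z\mapsto z_{A\cap B}$ is a homomorphism $F\to F^\omega$, so $\{z\in F:z_{A\cap B}\in H_n\}$ is a subgroup of $F$. It contains all commutators, so it is $F$. This is the only use of perfectness.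
\item $\bigcup_n\mathcal A_n=\mathcal P(\omega)$, since for each $A$ the finitely many elements $x_A$ lie in a common $H_n$.
\item $\mathcal A_n$ is proper. Each $g\in F^\omega$ is the product of the finitely many elements $x_{[g=x]}$, $x\in F$, which have disjoint supports. So $\mathcal A_n=\mathcal P(\omega)$ would give $H_n=F^\omega$.
\end{itemize}
This contradicts Lemma~\ref{lem:nocountable}. By Lemma~\ref{lem:chains}(a), $\operatorname{cf}(F^\omega)>\omega$, and so $\operatorname{cf}(F^\omega)=\omega_1$.

\emph{If $F$ is not perfect, $\operatorname{cf}(F^\omega)=\omega$.} The abelianization of $F$ is a nontrivial finite abelian group, so $F$ maps onto $\mathbb Z/p$ for some prime $p$. Then $F^\omega$ maps onto $(\mathbb Z/p)^\omega$, an infinite and hence infinite-dimensional vector space over $\mathbb F_p$. Example~\ref{ex:vector} and Lemma~\ref{lem:chains}(b) give $\operatorname{cf}(F^\omega)\le\omega$.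
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a) As recalled in Section~\ref{sec:prelim}, $P$ is uncountable and can be identified with a closed subgroup of a product $\prod_{n\ge1}F_n$ of finite groups. Build $N$, $\Gamma$, $G_P$ and $\mathcal M_P$ from these $F_n$ as in Section~\ref{sec:construction}. By Proposition~\ref{prop:GP} and Lemma~\ref{lem:canonical}, $\mathcal M_P$ is countable and $\omega$-categorical, and $\rho\colon\operatorname{Aut}(\mathcal M_P)=G_P\to P$ is a continuous surjective homomorphism with kernel $\Gamma$. Lemma~\ref{lem:chains}(b) gives $\operatorname{cf}(G_P)\le\operatorname{cf}(P)$; in particular $\operatorname{cf}(P)=\omega$ implies $\operatorname{cf}(G_P)=\omega$. If $\operatorname{cf}(P)>\omega$, then $P\cong G_P/\Gamma$ has no exhaustion, and $\Gamma$ has none by Proposition~\ref{prop:Gamma}. So $G_P$ has none by Lemma~\ref{lem:chains}(c), and $\operatorname{cf}(G_P)>\omega$.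

(b) The group $P=F^\omega$ is infinite, metrizable and profinite; one may take $F_n=F$ for all $n$. If $F$ is perfect, then $\operatorname{cf}(P)=\omega_1$ by Proposition~\ref{prop:powers}, and (a) gives $\omega<\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))\le\omega_1$. If $F$ is not perfect, then $\operatorname{cf}(P)=\omega$, and (a) gives $\operatorname{cf}(\operatorname{Aut}(\mathcal M_P))=\omega$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathcal M=\mathcal M_P$ with $P=A_5^\omega$. By Theorem~\ref{thm:B}(b), $\operatorname{cf}(\operatorname{Aut}(\mathcal M))=\omega_1$. If (2) holds, this $\mathcal M$ witnesses (1). If (1) holds, then $\operatorname{cf}(\operatorname{Sym}(\omega))$ exceeds an uncountable cardinal, so it is at least $\omega_2$.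
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{The Cofinality of the Saturated Uncountable Random Graph},
\texttt{https://\allowbreak d3ciwvs59ifrt8.\allowbreak cloudfront.net/\allowbreak 5746c4ee-\allowbreak cfaf-\allowbreak 4b86-\allowbreak b613-\allowbreak 3130f7a995b8/\allowbreak fe10514b-\allowbreak 0cfa-\allowbreak 41ff-\allowbreak a71a-\allowbreak dd85de5958cc.pdf}

\end{thebibliography}
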